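\title{A polynomial bound for zero-rate list-decodable binary codes}

\begin{abstract}
For an integer $L\ge 2$, let $\tau_L$ be the normalized radius at which binary codes with fewer than $L$ codewords in every Hamming ball pass from positive rate to bounded size, and let $m(L,\varepsilon)$ be the largest size of a binary code, of any length $n$, with fewer than $L$ codewords in every ball of radius $(\tau_L+\varepsilon)n$. We prove that $m(L,\varepsilon)$ is bounded by a polynomial in $1/\varepsilon$ for every fixed $L$; for odd $L>3$ the known upper bound was an iterated exponential. The main step shows that, for odd $L\ge5$, a code whose size exceeds a fixed power of $1/T$, where $T$ is the root-mean-square correlation of two codewords, contains $L$ words in a ball of radius $\tau_Ln-cTn+L$. It follows also that, for $L\ge4$, codes of sufficiently large polynomial size in $n$ have $L$ words in a ball of radius $\tau_Ln-c\sqrt n$, and we show that the order $\sqrt n$ is optimal.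
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

A \emph{binary code} of length $n$ is a set $C\subseteq\{0,1\}^n$, and $d(x,y)$ is the Hamming distance. For an integer $L\ge2$, the code $C$ is \emph{${<}L$-list decodable with normalized radius $\tau$} if every Hamming ball of radius $\tau n$ in $\{0,1\}^n$ contains fewer than $L$ codewords. If a codeword is corrupted in at most $\tau n$ coordinates, the corrupted word then leaves at most $L-1$ candidates for the original. Let $\tau_L$ be the threshold between positive and zero rate: for $\tau<\tau_L$ there are such codes of positive rate, and for $\tau>\tau_L$ such codes have bounded size. It is known (Blinovsky) that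
\begin{equation}\label{eq:tau}
\tau_L=\frac{1-\theta_L}{2},\qquad \theta_L=\binom{2k}{k}4^{-k},\qquad k=\lfloor L/2\rfloor .
\end{equation}
Thus $\tau_2=\tau_3=\frac14$ and $\tau_4=\tau_5=\frac5{16}$.

The number $\tau_Ln$ is the radius that $L$ random words need. Take $L$ independent uniform words of large length $n$. The average distance from a center to the words is smallest for the coordinatewise majority. If $S$ is the number of zeros minus the number of ones in a coordinate, the majority disagrees there with a fraction $\frac12(1-|S|/L)$ of the words, and $\mathbb{E}|S|/L=\theta_L$ (Lemma~\ref{lem:f}). So the average distance is about $\tau_Ln$, and by symmetry each word is at about this distance from the majority when ties are broken at random.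

Above the threshold we ask how large the bounded size can be. For $\varepsilon>0$ let $m(L,\varepsilon)$ be the maximum size of a binary code, of any length $n$, in which every Hamming ball of radius $(\tau_L+\varepsilon)n$ contains fewer than $L$ codewords. The case $L=2$ shows what to expect. Write words as $\pm1$ vectors, so that $\langle x,y\rangle=n-2d(x,y)$. Two words at even distance $d$ lie in a ball of radius $d/2$, so, up to parity, the condition is $d(x,y)>(\frac12+2\varepsilon)n$, that is, $\langle x,y\rangle<-4\varepsilon n$. For $M$ such words $0\le|\sum x|^2\le Mn-4\varepsilon nM(M-1)$, and $M\le1+\frac1{4\varepsilon}$. In general it is known that $m(L,\varepsilon)=\Theta_L(1/\varepsilon)$ for every even $L$ and that $m(3,\varepsilon)=\Theta(1/\varepsilon^{3/2})$, while for odd $L>3$ the known lower bound is $\Omega_L(1/\varepsilon)$ and the known upper bound is an iterated exponential in $1/\varepsilon$.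

These results suggest polynomial growth for every $L$, but they do not imply it. Since $\tau_{2k}=\tau_{2k+1}$, we have
\begin{equation}\label{eq:parity}
m(2k,\varepsilon)\le m(2k+1,\varepsilon),
\end{equation}
which bounds the odd case from below only. A comparison with $2k+2$ gives nothing for small $\varepsilon$, because $\theta_{2k+2}=\frac{2k+1}{2k+2}\theta_{2k+1}$ and so $\tau_{2k+2}>\tau_{2k+1}$. The problem of estimating $m(L,\varepsilon)$ for odd $L>3$ is posed in \cite{LVGC}, with the conjecture that $m(L,\varepsilon)$ is bounded by a polynomial in $1/\varepsilon$ for every fixed $L$.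

\subsection{Results}

The conjecture is true.

\begin{theorem}\label{thm:main}
For each $L\ge2$ there are constants $K_L,D_L$ with $m(L,\varepsilon)\le K_L\varepsilon^{-D_L}$ for $0<\varepsilon\le1$. Hence, for any $c_L>D_L$, we have $m(L,\varepsilon)\le(1/\varepsilon)^{c_L}$ for all sufficiently small $\varepsilon>0$.
\end{theorem}

From now on we identify $\{0,1\}$ with $\{\pm1\}$, and $\mathbb{E}_\ell$ is the average over a uniform coordinate $\ell\in[n]$. The \emph{correlation} of two words is $p(x,y)=\mathbb{E}_\ell\,x(\ell)y(\ell)$, so that $d(x,y)=\frac n2(1-p(x,y))$. For a nonempty $U\subseteq\{\pm1\}^n$ let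
\[
T(U)=\big(\mathbb{E}\,p(x,y)^2\big)^{1/2},
\]
where $x,y$ are independent uniform elements of $U$, repetition allowed. Let $\Delta_L$ be the simplex of probability vectors of length $L$, and define the \emph{alignment} of $L$ words by
\[
\Phi(x_1,\dots,x_L)=\min_{\omega\in\Delta_L}\mathbb{E}_\ell\Big|\sum_{i=1}^L\omega_ix_i(\ell)\Big| .
\]
The smallest ball containing the words has radius $\frac{1-\Phi}2n$ up to an additive error $L$ (Lemma~\ref{lem:radius}), so alignment $\theta_L$ corresponds to radius $\tau_Ln$.

\begin{theorem}\label{thm:gain}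
Let $L=2k+1$ with $k\ge2$. There are $C_1,D,c_1>0$ depending only on $L$ such that every $C\subseteq\{\pm1\}^n$ with $|C|\ge C_1T(C)^{-D}$ contains distinct words $x_1,\dots,x_L$ with $\Phi(x_1,\dots,x_L)\ge\theta_L+c_1T(C)$.
\end{theorem}

This theorem handles codes with large $T$: if all $L$-tuples have radius above $\tau_Ln$, then $|C|<C_1T^{-D}$, which is polynomial in $1/\varepsilon$ when $T$ is at least of order $\varepsilon$. When $T$ is much smaller than $\varepsilon$, random codewords behave like random words up to an error $O(T)$, and the code has bounded size. Since $T\ge n^{-1/2}$ always, Theorem~\ref{thm:gain} also gives a statement for fixed length.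

\begin{theorem}\label{thm:length}
\textup{(i)} For $L\ge4$ there are $K,D,c,n_0$ such that for $n\ge n_0$ every code in $\{0,1\}^n$ of size at least $Kn^D$ has at least $L$ codewords in some ball of radius $\tau_Ln-c\sqrt n$.

\textup{(ii)} The order $\sqrt n$ is optimal: for all integers $L\ge2$ and $a\ge1$ there is $C_a$ such that for every large $n=2^q$ there is a code of length $n$ and size at least $n^a$ in which every ball of radius less than $\tau_Ln-C_a\sqrt n$ contains fewer than $L$ codewords.
\end{theorem}

The exponents $D_L$ that the proof gives are large, and the optimal exponent for odd $L\ge5$ is not determined here.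

Section~\ref{sec:radius} relates radius, alignment and correlations, and shows on $L=4$ and $L=5$ how parity enters. Section~\ref{sec:deduction} derives Theorem~\ref{thm:main} from Theorem~\ref{thm:gain}. Section~\ref{sec:models} presents three model codes, one for each case in the proof of Theorem~\ref{thm:gain}; Sections~\ref{sec:bias}--\ref{sec:split} treat the cases and Section~\ref{sec:extremal} combines them. Section~\ref{sec:length} proves Theorem~\ref{thm:length}.

\section{The radius of $L$ words}\label{sec:radius}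

\subsection{Radius and weighted majorities}

Let $\operatorname{rad}(x_1,\dots,x_L)=\min_{y\in\{\pm1\}^n}\max_id(x_i,y)$. A code has fewer than $L$ codewords in every ball of radius $\varrho$ exactly when any $L$ distinct codewords have $\operatorname{rad}>\varrho$. The maximum over $i$ is awkward to handle coordinate by coordinate, and duality replaces it by a weighted average.

\begin{lemma}\label{lem:radius}
For all $x_1,\dots,x_L\in\{\pm1\}^n$, with $\Phi=\Phi(x_1,\dots,x_L)$,
\[
\frac{1-\Phi}2\,n\le\operatorname{rad}(x_1,\dots,x_L)\le\frac{1-\Phi}2\,n+L .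
\]
\end{lemma}

\begin{proof}
Extend $d(x_i,y)=\frac n2(1-\mathbb{E}_\ell\,x_i(\ell)y(\ell))$ to $y\in[-1,1]^n$; it is affine in $y$. Let $V=\min_{y\in[-1,1]^n}\max_id(x_i,y)$, so $V\le\operatorname{rad}$. The function $\sum_i\omega_id(x_i,y)$ is affine in $\omega\in\Delta_L$ and in $y\in[-1,1]^n$, two compact convex sets, and its maximum over $\omega$ is $\max_id(x_i,y)$. For such a function the minimax theorem allows us to exchange minimum and maximum:
\[
V=\max_{\omega}\min_y\frac n2\Big(1-\mathbb{E}_\ell\,y(\ell)\sum_i\omega_ix_i(\ell)\Big)=\max_\omega\frac n2\Big(1-\mathbb{E}_\ell\Big|\sum_i\omega_ix_i(\ell)\Big|\Big)=\frac{1-\Phi}2\,n,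
\]
the inner minimum being attained at the weighted majority, where $y(\ell)$ is the sign of $\sum_i\omega_ix_i(\ell)$. For the upper bound take a vertex $y$ of the nonempty polytope $\{y\in[-1,1]^n:d(x_i,y)\le V\text{ for all }i\}$. At a vertex $n$ linearly independent constraints hold with equality. At most $L$ of them are distance constraints, and the others have the form $y(\ell)=\pm1$ for different $\ell$. So at most $L$ coordinates of $y$ are not signs. Replacing one of them by a sign changes each $d(x_i,y)$ by at most $1$.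
\end{proof}

\subsection{Fourier expansion}

Every $g:\{\pm1\}^L\to\mathbb{R}$ has the expansion $g(\xi)=\sum_{R\subseteq[L]}\hat g(R)\prod_{i\in R}\xi_i$ with $\hat g(R)=\mathbb{E}\,g(\xi)\prod_{i\in R}\xi_i$, where $\xi$ is uniform. We apply this to $g_\omega(\xi)=|\omega\cdot\xi|$, $\omega\in\Delta_L$. As $0\le g_\omega\le1$, we have $|\hat g_\omega(R)|\le1$, and as $g_\omega(-\xi)=g_\omega(\xi)$, we have $\hat g_\omega(R)=0$ for odd $|R|$. Let $f_L(\omega)=\hat g_\omega(\emptyset)=\mathbb{E}|\omega\cdot\xi|$, and let $\mathcal{E}$ be the family of nonempty subsets of $[L]$ of even size, so $|\mathcal{E}|<2^{L-1}$. For words $x_1,\dots,x_L$ put $\rho_R=\mathbb{E}_\ell\prod_{i\in R}x_i(\ell)$; in particular $\rho_{\{i,j\}}=p(x_i,x_j)$. Substituting $\xi_i=x_i(\ell)$ and averaging over $\ell$ gives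
\begin{equation}\label{eq:fourier}
\mathbb{E}_\ell\Big|\sum_i\omega_ix_i(\ell)\Big|=f_L(\omega)+\sum_{R\in\mathcal{E}}\hat g_\omega(R)\rho_R .
\end{equation}
For $i\ne j$ let $\omega^{ij}\in\Delta_{L-1}$ be obtained from $\omega$ by merging the weights $\omega_i,\omega_j$ into one weight $\omega_i+\omega_j$. We put $\operatorname{sgn}0=0$.

\begin{lemma}\label{lem:f}
Let $L\ge2$, $\omega\in\Delta_L$ and $S=\xi_1+\dots+\xi_L$.
\begin{enumerate}
\item[\textup{(a)}] $f_L(\omega)\ge\theta_L+\mathbb{E}\big[|\omega\cdot\xi|\,1_{S=0}\big]\ge\theta_L$, and $f_L(\omega)=\theta_L$ for the uniform vector $\omega$. For $L=2k+1$, $f_L(\omega)=\theta_L$ if and only if any $k$ of the weights have sum at most $\frac12$.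
\item[\textup{(b)}] $\hat g_\omega(\{i,j\})\ge0$ and $f_L(\omega)+\hat g_\omega(\{i,j\})=f_{L-1}(\omega^{ij})$ for $i\neq j$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We first show $\mathbb{E}[\operatorname{sgn}(S)\xi_i]=\theta_L$. Condition on $S'=S-\xi_i$. The average of $\operatorname{sgn}(S)\xi_i$ over $\xi_i$ is $0$ if $|S'|\ge2$, because then $\operatorname{sgn}S=\operatorname{sgn}S'$; it is $\frac12$ if $|S'|=1$, and $1$ if $S'=0$. For $L=2k+1$ the sum $S'$ is even and we obtain $P(S'=0)=\binom{2k}k4^{-k}$. For $L=2k$ it is odd and we obtain $\frac12P(|S'|=1)=\binom{2k-1}k2^{-(2k-1)}=\binom{2k}k4^{-k}$. Hence $\mathbb{E}[\operatorname{sgn}(S)\,\omega\cdot\xi]=\theta_L$ for every $\omega\in\Delta_L$. The first inequality follows from $|\omega\cdot\xi|\ge\operatorname{sgn}(S)\,\omega\cdot\xi$ on $\{S\ne0\}$. For uniform $\omega$ we have $|\omega\cdot\xi|=\operatorname{sgn}(S)\,\omega\cdot\xi$ everywhere. For $L=2k+1$ we have $S\neq0$, so $f_L(\omega)=\theta_L$ means that $\omega\cdot\xi=1-2\sum_{i:\xi_i=-1}\omega_i\ge0$ whenever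 at most $k$ signs are negative.

(b) Let $Z=\sum_{l\ne i,j}\omega_l\xi_l$ and $\psi(a)=\mathbb{E}|Z+a|$, which is convex, and even because $Z$ is symmetric. Then $\hat g_\omega(\{i,j\})=\frac12\mathbb{E}[g_\omega\mid\xi_i=\xi_j]-\frac12\mathbb{E}[g_\omega\mid\xi_i\ne\xi_j]=\frac12\psi(\omega_i+\omega_j)-\frac12\psi(\omega_i-\omega_j)\ge0$, since an even convex function is nondecreasing in $|a|$. Finally $f_L(\omega)+\hat g_\omega(\{i,j\})=\mathbb{E}[g_\omega(1+\xi_i\xi_j)]=\mathbb{E}[g_\omega\mid\xi_i=\xi_j]=f_{L-1}(\omega^{ij})$.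
\end{proof}

\subsection{One correlated pair, or two}

By \eqref{eq:fourier}, words with all $\rho_R$ near $0$ have alignment near $\theta_L$, and by part (b) positive correlations between pairs can only raise it. We need them to raise it for all weights at once. For odd $L$ this is the difficulty: by part (a) the minimizers of $f_{2k+1}$ form a large set, which contains the vectors with one weight $0$ and the others $\frac1{2k}$. Such a vector ignores one word and loses nothing.

\begin{example}[$L=4$ and $L=5$]\label{ex:five}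
Here $\theta_4=\theta_5=\frac38$ and $\theta_3=\frac12$. Suppose that $\rho_{\{1,2\}}=h\in(0,1]$ and all other $\rho_R$, $R\in\mathcal{E}$, vanish. For $L=4$, \eqref{eq:fourier} and Lemma~\ref{lem:f} give the value $(1-h)f_4(\omega)+hf_3(\omega^{12})\ge\frac38+\frac h8$, so one correlated pair gains $h/8$. For $L=5$ take $\omega=(0,\frac14,\frac14,\frac14,\frac14)$. Then $f_5(\omega)=\frac38$, and $\hat g_\omega(\{1,2\})=0$ because $g_\omega$ does not depend on $\xi_1$, so there is no gain.

Now let $L=5$ and use two disjoint pairs. Put $F=f_5(\omega)-\frac38+\hat g_\omega(\{1,2\})+\hat g_\omega(\{3,4\})$. By Lemma~\ref{lem:f}(b), $F\ge f_4(w)-\frac38$ for $w=\omega^{12}$ and for $w=\omega^{34}$. Six of the sixteen sign vectors in $\{\pm1\}^4$ have $S=0$, and they form three antipodal pairs, so Lemma~\ref{lem:f}(a) gives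
\[
f_4(w)-\tfrac38\ge\tfrac18\big(|w_1+w_2-w_3-w_4|+|w_1-w_2+w_3-w_4|+|w_1-w_2-w_3+w_4|\big)\ge\tfrac18|4w_1-1|,
\]
and the same holds for each $w_i$. From $\omega^{12}$ we get $8F\ge1-4\omega_3$ and $8F\ge1-4\omega_4$; from $\omega^{34}$ we get $8F\ge4(\omega_3+\omega_4)-1$. Adding the three inequalities gives $F\ge\frac1{24}$. In words: the first pair is useless only if $\omega_3=\omega_4=\frac14$, and the second only if $\omega_3+\omega_4=\frac14$. For $L=3$ there is no room for two disjoint pairs, and $\omega=(0,\frac12,\frac12)$ makes the pair $\{1,2\}$ useless; this is why Theorem~\ref{thm:gain} assumes $k\ge2$.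
\end{example}

The same computation works for every odd $L\ge5$, and it tolerates small errors in the other correlations.

\begin{lemma}\label{lem:pairs}
Let $L=2k+1\ge5$, $\theta=\theta_L$, $c_0=\theta/(6k-3)$ and $\delta_0=2^{-L}c_0$. Let $0<h\le1$, and suppose that $p(x_1,x_2)\ge h$, $p(x_3,x_4)\ge h$ and $|\rho_R|\le\delta_0h$ for every other $R\in\mathcal{E}$. Then $\Phi(x_1,\dots,x_L)\ge\theta+\frac{c_0}2h$.
\end{lemma}

\begin{proof}
For $2k$ uniform signs with sum $S$ we have $P(S=0)=\theta$, and $0=\mathbb{E}[\xi_iS\mid S=0]=1+(2k-1)\mathbb{E}[\xi_i\xi_j\mid S=0]$ for $j\neq i$ by symmetry. So Lemma~\ref{lem:f}(a) gives, for $w\in\Delta_{2k}$ and each $i$,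
\[
f_{2k}(w)-\theta\ge\theta\,\big|\mathbb{E}[\xi_i\,w\cdot\xi\mid S=0]\big|=\theta\Big|w_i-\frac{1-w_i}{2k-1}\Big|=\frac{\theta\,|2kw_i-1|}{2k-1}.
\]
Fix $\omega\in\Delta_L$ and let $F=f_L(\omega)-\theta+\hat g_\omega(\{1,2\})+\hat g_\omega(\{3,4\})$. By Lemma~\ref{lem:f}(b), $F\ge f_{2k}(w)-\theta$ for $w=\omega^{12}$ and $w=\omega^{34}$. Therefore $(2k-1)F/\theta$ is at least each of $1-2k\omega_3$, $1-2k\omega_4$ and $2k(\omega_3+\omega_4)-1$. These sum to $1$, so $F\ge c_0$. Since $f_L(\omega)-\theta\ge h(f_L(\omega)-\theta)$ and the two pair coefficients are nonnegative, \eqref{eq:fourier} gives $\mathbb{E}_\ell|\sum_i\omega_ix_i(\ell)|-\theta\ge hF-2^{L-1}\delta_0h\ge\frac{c_0}2h$.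
\end{proof}

\section{From Theorem~\ref{thm:gain} to Theorem~\ref{thm:main}}\label{sec:deduction}

\subsection{The parameter $T$ and random sampling}

Put $v_x=x/\sqrt n\in\mathbb{R}^n$, a unit vector, so $p(x,y)=\langle v_x,v_y\rangle$. For nonempty $U$ the matrix $G_U=\mathbb{E}_{x\in U}v_xv_x^\top$ is positive semidefinite of trace $1$, and $T(U)^2=\operatorname{tr}G_U^2$; that is, $T(U)$ is the Frobenius norm of $G_U$. The $n$ eigenvalues of $G_U$ sum to $1$, so by the Cauchy--Schwarz inequality
\begin{equation}\label{eq:Tlower}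
n^{-1/2}\le T(U)\le1 .
\end{equation}
The \emph{kernel} of $U$ is $\kappa_U(\ell,\ell')=\mathbb{E}_{x\in U}x(\ell)x(\ell')\in[-1,1]$. It is $n$ times the $(\ell,\ell')$ entry of $G_U$, so $\|\kappa_U\|_2=T(U)$, where $\|\kappa\|_2^2=\mathbb{E}_{\ell,\ell'}\kappa(\ell,\ell')^2$. Kernels control all the $\rho_R$ of randomly chosen words, through the identity
\begin{equation}\label{eq:square}
\rho_R^2=\mathbb{E}_{\ell,\ell'}\prod_{i\in R}x_i(\ell)x_i(\ell').
\end{equation}

\begin{lemma}\label{lem:sampling}
Let $L\ge2$. Every $C\subseteq\{\pm1\}^n$ with $|C|\ge2L^2$ contains distinct $x_1,\dots,x_L$ with $\Phi(x_1,\dots,x_L)\ge\theta_L-2^{L+1}T(C)$.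
\end{lemma}

\begin{proof}
Let the $x_i$ be independent and uniform in $C$, and $T=T(C)$. For $R\in\mathcal{E}$, \eqref{eq:square} gives $\mathbb{E}\rho_R^2=\mathbb{E}_{\ell,\ell'}\kappa_C^{|R|}\le\mathbb{E}_{\ell,\ell'}\kappa_C^2=T^2$, so $\mathbb{E}\sum_{R\in\mathcal{E}}|\rho_R|\le2^{L-1}T$. By Markov's inequality the sum exceeds $2^{L+1}T$ with probability at most $\frac14$. Two of the words coincide with probability at most $\binom L2/|C|\le\frac14$. If neither event occurs, \eqref{eq:fourier} and $f_L\ge\theta_L$ give the claim.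
\end{proof}

\subsection{Odd $L\ge5$}

Let $0<\varepsilon\le1$, and let $C$ be a nonempty code of length $n$ and size $M$ in which any $L$ distinct words have $\operatorname{rad}>(\tau_L+\varepsilon)n$. Put $T=T(C)$ and let $C_1,D,c_1$ be as in Theorem~\ref{thm:gain}. The rounding error $L$ in Lemma~\ref{lem:radius} matters for short codes, but if $n<4L^2/c_1^2$, then simply $M\le2^{4L^2/c_1^2}$. So let $n\ge4L^2/c_1^2$.

Suppose $T\ge2^{-L-1}\varepsilon$. If $M\ge C_1T^{-D}$, then Theorem~\ref{thm:gain}, Lemma~\ref{lem:radius} and \eqref{eq:Tlower} give $L$ distinct codewords with $\operatorname{rad}\le\tau_Ln-\frac{c_1}2Tn+L\le\tau_Ln-\frac{c_1}2\sqrt n+L\le\tau_Ln$, which is impossible. Hence $M<C_12^{(L+1)D}\varepsilon^{-D}$.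

Suppose $T<2^{-L-1}\varepsilon$. By \eqref{eq:Tlower}, $n>2^{2L+2}\varepsilon^{-2}\ge2L/\varepsilon$. If $M\ge2L^2$, Lemma~\ref{lem:sampling} gives distinct codewords with $\Phi\ge\theta_L-\varepsilon$, hence with $\operatorname{rad}\le\tau_Ln+\frac{\varepsilon n}2+L\le(\tau_L+\varepsilon)n$, which is impossible. Hence $M<2L^2$.

In all cases $M\le K_L\varepsilon^{-D}$ with $K_L=\max(2^{4L^2/c_1^2},C_12^{(L+1)D},2L^2)$.

\subsection{The case $L=3$, and even $L$}

The order of $m(3,\varepsilon)$ is known; for completeness we give a short proof of the weaker bound $m(3,\varepsilon)\le25\varepsilon^{-2}$ for $0<\varepsilon\le1$.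

Three words with maximal pairwise distance $d$ have $\operatorname{rad}\le\lceil d/2\rceil$. Indeed, let $\alpha_i$ be the number of coordinates in which word $i$ differs from the other two, with $\alpha_1\ge\alpha_2\ge\alpha_3$. Then $\alpha_i$ is the distance of word $i$ from the majority word, words $i\neq j$ are at distance $\alpha_i+\alpha_j$, and $d=\alpha_1+\alpha_2$. In the majority word flip $t=\lfloor(\alpha_1-\alpha_2)/2\rfloor$ of the coordinates counted by $\alpha_1$. The distances become $\alpha_1-t=\lceil d/2\rceil$, $\alpha_2+t=\lfloor d/2\rfloor$ and $\alpha_3+t\le\lfloor d/2\rfloor$.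

Let a code of size $M$ have $\operatorname{rad}>(\frac14+\varepsilon)n$ for all triples. Since $\lceil d/2\rceil\le(d+1)/2$, every triple contains a pair at distance greater than $(\frac12+2\varepsilon)n-1$. Join two codewords if their distance is at most this number. The graph is triangle-free, so it has an independent set $W$ of size $q=\lfloor\sqrt M\rfloor$: take $q$ neighbors of one vertex if some degree is at least $q$, and otherwise choose greedily, each choice removing at most $q$ vertices, which yields at least $M/q\ge q$ vertices. Distinct $x,y\in W$ have $\langle x,y\rangle=n-2d(x,y)<2-4\varepsilon n$.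

If $n\ge1/\varepsilon$, then $\langle x,y\rangle<-2\varepsilon n$, and $0\le|\sum_{x\in W}x|^2\le qn-2\varepsilon nq(q-1)$ gives $q\le1+\frac1{2\varepsilon}$. If $n=1$, then $q\le2$. If $2\le n<1/\varepsilon$, the inner products are integers below $2$, hence at most $1$. At least half of the words of $W$ share the first coordinate; deleting it leaves nonzero vectors in $\mathbb{R}^{n-1}$ with pairwise inner products at most $0$. There are at most $2N$ such vectors in $\mathbb{R}^N$, by induction on $N$: project all but one of them, $z$, onto $z^\perp$; as all have nonpositive component along $z$, the inner products do not increase, and at most one vector, a negative multiple of $z$, projects to $0$. So $q\le4(n-1)<4/\varepsilon$. In every case $q\le4/\varepsilon$ and $M<(q+1)^2\le25\varepsilon^{-2}$.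

Even $L$ reduce to odd $L$ by \eqref{eq:parity}. The last sentence of Theorem~\ref{thm:main} follows because $K_L\varepsilon^{-D_L}\le\varepsilon^{-c_L}$ once $\varepsilon^{c_L-D_L}\le1/K_L$. So Theorem~\ref{thm:main} follows from Theorem~\ref{thm:gain}.

\section{Three model codes}\label{sec:models}

Until Section~\ref{sec:length}, $L=2k+1\ge5$ and $\theta=\theta_L$. For nonempty $U\subseteq\{\pm1\}^n$ we split the correlation into a mean and a centered part. Let $\bar v=\mathbb{E}_{x\in U}v_x$, $u_x=v_x-\bar v$, $p_0(x,y)=\langle u_x,u_y\rangle$, and let $\Sigma=\mathbb{E}_{x\in U}u_xu_x^\top$ be the covariance matrix, with largest eigenvalue $\lambda=\lambda(U)$. With $x,y$ independent and uniform in $U$, put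
\[
s=s(U)=\mathbb{E}\,p(x,y)=|\bar v|^2,\qquad\sigma=\sigma(U)=(\mathbb{E}\,p_0(x,y)^2)^{1/2}=(\operatorname{tr}\Sigma^2)^{1/2},
\]
and $\|p\|_q=(\mathbb{E}|p(x,y)|^q)^{1/q}$, so $T=\|p\|_2$. We call $s$ the \emph{bias} of $U$.

\begin{lemma}\label{lem:center}
We have $0\le s\le T\le\sigma+s$, $\lambda\le\sigma$, and $\|p_0\|_q\le4\|p\|_q$ for $q\ge1$.
\end{lemma}

\begin{proof}
We have $s=\mathbb{E}p\le\|p\|_2$ and $\lambda^2\le\operatorname{tr}\Sigma^2$. As $G_U=\Sigma+\bar v\bar v^\top$ and $\bar v\bar v^\top$ has Frobenius norm $s$, the triangle inequality gives $T\le\sigma+s$. Finally $p_0(x,y)=p(x,y)-\mathbb{E}_{y'}p(x,y')-\mathbb{E}_{x'}p(x',y)+\mathbb{E}p$, and each of the four terms has $L^q$ norm at most $\|p\|_q$ by Jensen's inequality.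
\end{proof}

\begin{example}\label{ex:models}
Let $1\le t\le n$, and think of $t/\sqrt n$ as large.

\emph{A biased code.} Let $Q_+=\{x:x(1)=\dots=x(t)=1\}$. Then $s=t/n$ and $\sigma^2=(n-t)/n^2$, so $\sigma/s\le\sqrt n/t$ is small. Random words agree on $t$ coordinates and look independent on the others, so their alignment is about $\frac tn+(1-\frac tn)\theta=\theta+(1-\theta)s$.

\emph{A code with flat spectrum.} For the whole cube, $s=0$, $\Sigma=I/n$, $\sigma=T=n^{-1/2}$ and $\lambda=1/n$ is much smaller than $\sigma$. The correlation $p$ is an average of $n$ independent signs. It has nearly Gaussian tails, so for any constant $H$ and large $n$ a constant fraction of pairs has $p\ge HT$. We can pick two such pairs, while all other correlations stay of order $T$, and Lemma~\ref{lem:pairs} applies with $h=HT$.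

\emph{A code with one large eigenvalue.} Let $Q_\pm=\{x:x(1)=\dots=x(t)\}$. Then $s=0$, $\sigma^2=T^2=(t^2+n-t)/n^2$ and $\lambda=t/n$. Now $p=(\pm t+S)/n$, with $S$ a sum of $n-t$ independent signs, so $|p|$ is concentrated near $T$. There is no bias, and the typical positive correlation is of the same size as the typical negative one, so neither argument applies. But the sign of the top eigenvector splits $Q_\pm$ into two halves, one of which is $Q_+$. Since $G_{Q_+}=G_{Q_\pm}$, the split does not change $T$; it raises $s$ from $0$ to about $T$.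
\end{example}

The proof of Theorem~\ref{thm:gain} shows that these three behaviors are exhaustive. For suitable constants $\delta,B,r$, either $\sigma\le\delta s$ and random sampling gains (Section~\ref{sec:bias}); or $\|p\|_{2r}\ge BT$ and we find two correlated pairs (Section~\ref{sec:tail}); or neither holds, and then $\lambda$ is comparable to $T$ and a large subset has a larger value of $T+s$ (Section~\ref{sec:split}). We pass at the start to an extremal subset of the code, for which the third alternative is impossible and which supplies the regularity needed in the second.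

We use tensor powers several times. In $(\mathbb{R}^n)^{\otimes j}$ one has $\langle a^{\otimes j},b^{\otimes j}\rangle=\langle a,b\rangle^j$, so for independent random vectors $z,z'$ with finite moments
\begin{equation}\label{eq:tensor}
\langle\mathbb{E}z^{\otimes j},\mathbb{E}z'^{\otimes j}\rangle=\mathbb{E}\langle z,z'\rangle^j .
\end{equation}
In particular $\mathbb{E}\langle z,z'\rangle^j=|\mathbb{E}z^{\otimes j}|^2\ge0$ when $z'$ is an independent copy of $z$.

\section{Large bias}\label{sec:bias}

In a fixed coordinate, independent uniform words of $U$ give independent signs with a common mean. We first measure the gain from this mean.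

\begin{lemma}\label{lem:mean}
Let $X_1,\dots,X_L$ be independent signs with mean $b\in[-1,1]$. Then $\mathbb{E}|\omega\cdot X|\ge\theta+b^2/4$ for all $\omega\in\Delta_L$.
\end{lemma}

\begin{proof}
The function $\omega\mapsto\mathbb{E}|\omega\cdot X|$ is convex and invariant under permutations, so its value at $\omega$ is at least its value at the average of the permutations of $\omega$, which is $\alpha(b)/L$ with $\alpha(b)=\mathbb{E}|\sum_{i\le L}X_i|$. The function $\alpha$ is an even polynomial with $\alpha(0)=L\theta$ by Lemma~\ref{lem:f}(a), so it suffices to prove $\alpha'(b)\ge Lb/2$ for $0\le b<1$. Let $S=\sum_{i\le2k}X_i$. If $X_L$ alone has mean $b'$, the expectation is $\frac{1+b'}2\mathbb{E}|S+1|+\frac{1-b'}2\mathbb{E}|S-1|$, with derivative $\frac12\mathbb{E}(|S+1|-|S-1|)=\mathbb{E}\operatorname{sgn}S$ in $b'$. Summing the $L$ equal partial derivatives, $\alpha'(b)=L\,\mathbb{E}\operatorname{sgn}S$. For $1\le j\le k$ we have $P(S=2j)/P(S=-2j)=(\frac{1+b}{1-b})^{2j}\ge\frac{1+b}{1-b}$, which rearranges to $P(S=2j)-P(S=-2j)\ge b\,P(|S|=2j)$.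 Hence $\mathbb{E}\operatorname{sgn}S\ge b\,P(S\ne0)$, and $P(S=0)=\binom{2k}k(\frac{1-b^2}4)^k\le\theta\le\frac12$.
\end{proof}

The gain in expectation will be $s/4$. The bound of Lemma~\ref{lem:sampling} loses $O(T)$, which is too much, but only the fluctuation of $\rho_R$ around its mean matters, and this is small when $\sigma$ is small compared to $s$.

\begin{proposition}\label{prop:bias}
Let $\delta=2^{-2L-9}/L$. If $\sigma(U)\le\delta s(U)$ and $|U|\ge2L^2$, then $U$ contains distinct $x_1,\dots,x_L$ with $\Phi(x_1,\dots,x_L)\ge\theta+\frac1{16}T(U)$.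
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:center}, $0<T\le\sigma+s\le2s$. Let the $x_i$ be independent and uniform in $U$, and $b(\ell)=\mathbb{E}_{x\in U}x(\ell)$, so $\mathbb{E}_\ell\,b(\ell)^2=|\bar v|^2=s$. By Lemma~\ref{lem:mean}, for each $\omega$ the expectation of $\mathbb{E}_\ell|\sum_i\omega_ix_i(\ell)|$ is at least $\theta+s/4$. By \eqref{eq:fourier}, the deviation from this expectation is at most $Y=\sum_{R\in\mathcal{E}}|\rho_R-\mathbb{E}\rho_R|$, for all $\omega$ simultaneously.

Let $|R|=j\ge2$, $\kappa=\kappa_U$, $\beta(\ell,\ell')=b(\ell)b(\ell')$ and $\kappa_0=\kappa-\beta$. Then $\|\beta\|_2=s$, and $\|\kappa_0\|_2=\sigma$ because $\kappa_0(\ell,\ell')$ is $n$ times an entry of $\Sigma$. We have $\mathbb{E}\rho_R^2=\mathbb{E}_{\ell,\ell'}\kappa^j$ by \eqref{eq:square}, and $(\mathbb{E}\rho_R)^2=(\mathbb{E}_\ell\,b^j)^2=\mathbb{E}_{\ell,\ell'}\beta^j$. As $|\kappa|,|\beta|\le1$ and $j\ge2$,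
\[
|\kappa^j-\beta^j|\le j|\kappa_0|\max(|\kappa|,|\beta|)^{j-1}\le j|\kappa_0|\big(|\kappa_0|+|\beta|\big),
\]
so $\operatorname{Var}\rho_R\le L(\sigma^2+\sigma s)\le2L\delta s^2=2^{-2L-8}s^2$. Hence $\mathbb{E}Y\le2^{L-1}2^{-L-4}s=s/32$ and $P(Y>s/8)\le\frac14$. Two words coincide with probability at most $\binom L2/|U|\le\frac14$. If neither event occurs, $\Phi\ge\theta+\frac s4-\frac s8\ge\theta+\frac T{16}$.
\end{proof}

\section{Heavy tails}\label{sec:tail}

To apply Lemma~\ref{lem:pairs} we choose $x_1$, then $x_2$ among the words with $p(x_1,x_2)\ge h$, and likewise $x_3,x_4$. The difficulty is that $x_2$ is uniform in a small subset $N$ of $U$, so its other correlations are governed by $T(N)$, which may be much larger than $T(U)$. We need $T(N)$ much smaller than $h$. Hypothesis (iii) below says that a subset of density $\eta$ has $T$ larger by a factor at most $2\eta^{-1/A}$. If $\eta$ is a fixed power of $T/h$ and $A$ is large, this gives $T(N)=O(\sqrt{hT})$, which suffices when $h/T$ is large. A large $2r$-th moment provides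 such a level $h$, unless it comes from the diagonal $x=y$: for the rows of a Hadamard matrix of order $n$ we have $T=n^{-1/2}$ and $\|p\|_{2r}=n^{-1/(2r)}$, yet distinct words are uncorrelated. Hypothesis (ii) excludes this.

\begin{proposition}\label{prop:tail}
Let $\delta_1=2^{-L/2}\delta_0$ and $H=16/\delta_1^2$, let $r\ge1$ be an integer and $A\ge4r+4$. Let $U\subseteq\{\pm1\}^n$ be nonempty, $T=T(U)$, and suppose that
\begin{enumerate}
\item[\textup{(i)}] $\|p\|_{2r}\ge2HT$;
\item[\textup{(ii)}] $|U|\ge2T^{-2r-2}$;
\item[\textup{(iii)}] $|U'|\,T(U')^A\le2^A|U|\,T^A$ for every nonempty $U'\subseteq U$.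
\end{enumerate}
Then $U$ contains distinct $x_1,\dots,x_L$ with $\Phi(x_1,\dots,x_L)\ge\theta+\frac{c_0}2T$.
\end{proposition}

\begin{proof}
\emph{Step 1: a level $h$.} We need positive correlations, while (i) does not see signs; an odd moment transfers the information. Let $j=2r+1$ and $p_\pm=\max(\pm p,0)$. By \eqref{eq:tensor}, $\mathbb{E}p_+^j-\mathbb{E}p_-^j=\mathbb{E}p^j\ge0$, and $\mathbb{E}p_+^j+\mathbb{E}p_-^j=\|p\|_j^j\ge\|p\|_{2r}^j$. So $\mathbb{E}p_+^j\ge\frac12(2HT)^j$, and since $p_+\le1$, we get $(HT)^j\le2^{1-j}$ and $HT\le1$. We claim that some $h\in[HT,1]$ has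
\[
P(p(x,y)\ge h)\ge d,\qquad d=(T/h)^{2r+2}.
\]
Otherwise
\[
\mathbb{E}p_+^j=\int_0^1jz^{j-1}P(p\ge z)\,dz\le(HT)^j+\int_{HT}^\infty jT^{j+1}z^{-2}\,dz=T^j\Big(H^j+\frac jH\Big),
\]
and this is less than $2^{j-1}H^jT^j$, because $2^{j-1}-1\ge j$ for $j\ge3$ and $H>1$. Fix such an $h$.

\emph{Step 2: many words with many neighbors.} By (ii), $P(x=y)=1/|U|\le T^{2r+2}/2\le d/2$, so $P(p(x,y)\ge h,\ x\ne y)\ge d/2$. Let $N(x)=\{y\in U\setminus\{x\}:p(x,y)\ge h\}$ and $I=\{x\in U:|N(x)|\ge\frac d4|U|\}$. Then $\frac d2\le\mathbb{E}_x|N(x)|/|U|\le|I|/|U|+\frac d4$, so $|I|\ge\frac d4|U|$.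

\emph{Step 3: every $U'\subseteq U$ with $|U'|\ge\frac d4|U|$ has $T(U')<\delta_1h$.} Suppose $T(U')\ge\delta_1h$. Since $(h/T)^{1/2}\ge H^{1/2}=4/\delta_1$, we have $T(U')/(2T)\ge\frac{\delta_1}2\,h/T\ge2(h/T)^{1/2}$. Hence
\[
\frac{|U'|\,T(U')^A}{2^A|U|\,T^A}\ge\frac d4\,2^A\Big(\frac hT\Big)^{A/2}=2^{A-2}\Big(\frac hT\Big)^{A/2-2r-2}>1,
\]
contrary to (iii). This applies to $U$, to $I$, and to $N(x)$ for $x\in I$.

\emph{Step 4: sampling.} Let $x_1$ be uniform in $I$ and, given $x_1$, let $x_2$ be uniform in $N(x_1)$. Let $(x_3,x_4)$ be an independent copy of $(x_1,x_2)$, and let $x_5,\dots,x_L$ be uniform in $U$, independent of each other and of the rest. Thus the words of different \emph{blocks} $\{1,2\},\{3,4\},\{5\},\dots,\{L\}$ are independent. Let $R\in\mathcal{E}$ be different from $\{1,2\}$ and $\{3,4\}$. Then $R$ is not contained in one block, so it meets at least two. For a block $J$ meeting $R$ let $\kappa^J(\ell,\ell')=\mathbb{E}\prod_{i\in R\cap J}x_i(\ell)x_i(\ell')\in[-1,1]$. By \eqref{eq:square} and independence, $\mathbb{E}\rho_R^2=\mathbb{E}_{\ell,\ell'}\prod_J\kappa^J$.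

Each such $\kappa^J$ has $\|\kappa^J\|_2\le\delta_1h$. If $J$ is a singleton, $\kappa^J=\kappa_U$. If $R\cap J$ is $\{1\}$ or $\{3\}$, $\kappa^J=\kappa_I$. If $R\cap J$ contains $2$ or $4$, condition on the first word $x$ of the block: $\kappa^J=\mathbb{E}_{x\in I}\,\chi_x\kappa_{N(x)}$, where $\chi_x(\ell,\ell')$ is $x(\ell)x(\ell')$ if $J\subseteq R$ and $1$ otherwise. As $|\chi_x|=1$, the triangle inequality gives $\|\kappa^J\|_2\le\mathbb{E}_{x\in I}T(N(x))$. In each case Step 3 gives the bound.

Keeping two blocks $J,J'$ and bounding the other factors by $1$, we get $\mathbb{E}\rho_R^2\le\|\kappa^J\|_2\|\kappa^{J'}\|_2\le\delta_1^2h^2$ by Cauchy--Schwarz. By Chebyshev's inequality and a union bound, the probability that $|\rho_R|>\delta_0h$ for some such $R$ is at most $2^{L-1}\delta_1^2/\delta_0^2=\frac12$. Fix an outcome where this does not happen. Then $p(x_1,x_2),p(x_3,x_4)\ge h$, $x_1\ne x_2$ and $x_3\neq x_4$ by the definition of $N$, and words from different blocks are distinct because their correlation is at most $\delta_0h<1$.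 Lemma~\ref{lem:pairs} gives $\Phi\ge\theta+\frac{c_0}2h\ge\theta+\frac{c_0}2T$.
\end{proof}

\section{Light tails: a large eigenvalue and a split}\label{sec:split}

The link between tails and spectrum is the following lemma: if no eigenvalue of $\Sigma$ carries a substantial part of $\sigma^2$, then the moments of $p_0$ grow at least at the Gaussian rate. We know only the covariance of $u_x$, so we test the tensor $\mathbb{E}u_x^{\otimes2r}$ against that of a Gaussian vector with the same covariance. We use that a centered Gaussian of variance $a$ has $2r$-th moment $(2r-1)!!\,a^r$, and that $\mathbb{E}e^{z\zeta^2/2}=(1-z)^{-1/2}$ for a standard Gaussian $\zeta$ and $z<1$.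

\begin{lemma}\label{lem:moments}
If $r\ge1$ is an integer, $\sigma>0$ and $\lambda\le\sigma/\sqrt{2r}$, then $\|p_0\|_{2r}\ge\frac{\sqrt r}4\sigma$.
\end{lemma}

\begin{proof}
Let $g,g'\sim N(0,\Sigma)$ be independent of each other and of $x$. By \eqref{eq:tensor} and Cauchy--Schwarz,
\[
\big(\mathbb{E}\langle u_x,g\rangle^{2r}\big)^2\le\mathbb{E}p_0^{2r}\cdot\mathbb{E}\langle g,g'\rangle^{2r}.
\]
Given $x$, the variable $\langle u_x,g\rangle$ is Gaussian of variance $u_x^\top\Sigma u_x$, and $\mathbb{E}u_x^\top\Sigma u_x=\operatorname{tr}\Sigma^2=\sigma^2$. By Jensen's inequality $\mathbb{E}\langle u_x,g\rangle^{2r}\ge(2r-1)!!\,\sigma^{2r}$. Given $g'$, the variable $\langle g,g'\rangle$ is Gaussian of variance $Q=g'^\top\Sigma g'$, which is distributed as $\sum_j\lambda_j^2\zeta_j^2$, with $\lambda_j$ the eigenvalues of $\Sigma$ and $\zeta_j$ independent standard Gaussians. So $\mathbb{E}\langle g,g'\rangle^{2r}=(2r-1)!!\,\mathbb{E}Q^r$. Let $\vartheta=r/(2\sigma^2)$. The hypothesis on $\lambda$ says $2\vartheta\lambda_j^2\le\frac12$,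 and $(1-z)^{-1/2}\le e^z$ on $[0,\frac12]$, since $-\frac12\ln(1-z)-z$ is convex and nonpositive at both ends. Thus $\mathbb{E}e^{\vartheta Q}=\prod_j(1-2\vartheta\lambda_j^2)^{-1/2}\le e^{2\vartheta\sigma^2}=e^r$, and $(\vartheta Q)^r/r!\le e^{\vartheta Q}$ gives $\mathbb{E}Q^r\le r!\,(2e\sigma^2/r)^r$. Therefore
\[
\mathbb{E}p_0^{2r}\ge\frac{(2r-1)!!}{r!}\Big(\frac r{2e}\Big)^r\sigma^{2r}\ge\Big(\frac r{2e}\Big)^r\sigma^{2r},
\]
and $(2e)^{-1/2}>\frac14$.
\end{proof}

So light tails force a large eigenvalue, and we split $U$ by the sign of the projection on its eigenvector. As $Q_\pm$ in Example~\ref{ex:models} shows, $T$ need not grow in such a split, so $T$ cannot measure progress. The bias does grow on average, by an amount of order $T$, while $T$ does not decrease on average. This suggests the \emph{potential}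
\begin{equation}\label{eq:potential}
\Gamma(U)=T(U)+s(U),\qquad T(U)\le\Gamma(U)\le2T(U)\le2 .
\end{equation}

\begin{proposition}\label{prop:split}
Let $0<\delta\le1\le B$, let $r\ge(32B/\delta)^2$ be an integer, and put $\mu=\delta/(2\sqrt{2r})$ and $\nu=\mu^2/(16B^2)$. If $\sigma(U)>\delta s(U)$ and $\|p\|_{2r}<BT(U)$, then there is $U'\subseteq U$ with $|U'|\ge\frac\nu4|U|$ and $\Gamma(U')\ge(1+\frac{\mu\nu}2)\Gamma(U)$.
\end{proposition}

\begin{proof}
\emph{A large eigenvalue.} The first hypothesis makes $\sigma$ comparable to $T$: we have $\sigma>0$ and $T\le\sigma+s\le\frac2\delta\sigma$. If $\lambda\le\sigma/\sqrt{2r}$, Lemmas~\ref{lem:moments} and~\ref{lem:center} give $\frac{\sqrt r}4\sigma\le\|p_0\|_{2r}\le4\|p\|_{2r}<4BT\le\frac{8B}\delta\sigma$, so $\sqrt r<32B/\delta$, which is false. Hence $\lambda>\sigma/\sqrt{2r}\ge\mu T$.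

\emph{The projection is spread out.} Let $e$ be a unit eigenvector of $\Sigma$ for $\lambda$ and $a=a_x=\langle u_x,e\rangle$, so $\mathbb{E}a=0$ and $\mathbb{E}a^2=\lambda$. This variance could come from a few words with large $|a_x|$, which would make the split unbalanced; light tails exclude this. By \eqref{eq:tensor}, and since $2r\ge4$,
\[
\mathbb{E}a^4=\langle\mathbb{E}u_x^{\otimes4},e^{\otimes4}\rangle\le|\mathbb{E}u_x^{\otimes4}|=\|p_0\|_4^2\le16\|p\|_{2r}^2<16B^2T^2\le\frac{16B^2\lambda^2}{\mu^2}=\frac{\lambda^2}\nu .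
\]
H\"older's inequality applied to $a^2=|a|^{2/3}|a|^{4/3}$ gives $\lambda\le(\mathbb{E}|a|)^{2/3}(\mathbb{E}a^4)^{1/3}$, so $(\mathbb{E}|a|)^2\ge\lambda^3/\mathbb{E}a^4\ge\nu\lambda\ge\mu\nu T$.

\emph{Both parts are large.} Let $U_+=\{x:a_x>0\}$, $U_-=\{x:a_x\le0\}$ and $\alpha=|U_+|/|U|$. As $\mathbb{E}a=0$, we have $\mathbb{E}[a1_{U_+}]=-\mathbb{E}[a1_{U_-}]=\frac12\mathbb{E}|a|$. By Cauchy--Schwarz, $\frac14(\mathbb{E}|a|)^2\le\alpha\lambda$ and $\frac14(\mathbb{E}|a|)^2\le(1-\alpha)\lambda$, so $\alpha$ and $1-\alpha$ are at least $\nu/4$.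

\emph{The potential grows.} The means $\bar v_\pm$ of $v_x$ over $U_\pm$ satisfy
\[
|\bar v_+-\bar v_-|\ge\langle\bar v_+-\bar v_-,e\rangle=\frac{\mathbb{E}|a|}{2\alpha}+\frac{\mathbb{E}|a|}{2(1-\alpha)}=\frac{\mathbb{E}|a|}{2\alpha(1-\alpha)} .
\]
Since $\bar v=\alpha\bar v_++(1-\alpha)\bar v_-$ and $4\alpha(1-\alpha)\le1$,
\[
\alpha s(U_+)+(1-\alpha)s(U_-)=s+\alpha(1-\alpha)|\bar v_+-\bar v_-|^2\ge s+(\mathbb{E}|a|)^2\ge s+\mu\nu T .
\]
Since $G_U=\alpha G_{U_+}+(1-\alpha)G_{U_-}$, the triangle inequality for the Frobenius norm gives $\alpha T(U_+)+(1-\alpha)T(U_-)\ge T$. Adding, one of the sets $U_\pm$ has potential at least $\Gamma(U)+\mu\nu T\ge(1+\frac{\mu\nu}2)\Gamma(U)$.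
\end{proof}

\section{The extremal subset and the proof of Theorem~\ref{thm:gain}}\label{sec:extremal}

One could split repeatedly: each split costs a constant factor in size and gains a constant factor in $\Gamma$, and $\Gamma$ can only grow from $T(C)$ to $2$, so the total loss in size is polynomial in $1/T(C)$. Maximizing $|U|\Gamma(U)^A$ does this in one step and yields hypothesis (iii) of Proposition~\ref{prop:tail} as well.

\begin{proof}[Proof of Theorem~\ref{thm:gain}]
Choose constants depending only on $L$, in this order: $c_0,\delta_0$ from Lemma~\ref{lem:pairs}; $\delta$ from Proposition~\ref{prop:bias}; $H$ from Proposition~\ref{prop:tail}; $B=2H$; $r=\lceil(32B/\delta)^2\rceil$; $\mu,\nu$ from Proposition~\ref{prop:split}; and $A\ge4r+4$ so large that $\frac\nu4(1+\frac{\mu\nu}2)^A>1$. Put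
\[
D=A+2r+2,\qquad C_1=\max(2^{A+2r+3},2^{A+1}L^2),\qquad c_1=c_0/4 .
\]
Let $T_0=T(C)$ and $|C|\ge C_1T_0^{-D}$. Choose a nonempty $U\subseteq C$ maximizing $|U|\Gamma(U)^A$, and let $T=T(U)$. Then
\begin{equation}\label{eq:extremal}
|U'|\,\Gamma(U')^A\le|U|\,\Gamma(U)^A\quad\text{for every nonempty }U'\subseteq C .
\end{equation}
Take $U'=C$ and use \eqref{eq:potential}. From $|U|\le|C|$ we get $\Gamma(U)\ge\Gamma(C)\ge T_0$, so $T\ge T_0/2$. From $\Gamma(U)\le2$ we get $|U|\ge2^{-A}|C|T_0^A\ge2^{-A}C_1T_0^{-2r-2}$. As $T_0\le1$, this gives $|U|\ge2L^2$, and as $T_0\le2T$, it gives $|U|\ge2T^{-2r-2}$. Also, \eqref{eq:extremal} and \eqref{eq:potential} give $|U'|T(U')^A\le|U|(2T)^A$ for nonempty $U'\subseteq U$.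

If $\sigma(U)>\delta s(U)$ and $\|p\|_{2r}<BT$, the set $U'$ of Proposition~\ref{prop:split} violates \eqref{eq:extremal} by the choice of $A$. So either $\sigma(U)\le\delta s(U)$, and Proposition~\ref{prop:bias} gives distinct words with $\Phi\ge\theta+\frac1{16}T$, or $\|p\|_{2r}\ge2HT$, and Proposition~\ref{prop:tail} gives distinct words with $\Phi\ge\theta+\frac{c_0}2T$. Since $c_0\le\frac1{18}$, in both cases $\Phi\ge\theta+\frac{c_0}2T\ge\theta+c_1T_0$.
\end{proof}

\section{Codes of polynomial size in the length}\label{sec:length}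

\begin{proof}[Proof of Theorem~\ref{thm:length}(i)]
For even $L\ge4$ replace $L$ by $L+1$, which has the same threshold; so let $L\ge5$ be odd, with $C_1,D,c_1$ as in Theorem~\ref{thm:gain}. If $|C|\ge C_1n^{D/2}$, then $|C|\ge C_1T(C)^{-D}$ by \eqref{eq:Tlower}. Theorem~\ref{thm:gain} and Lemma~\ref{lem:radius} give $L$ distinct codewords with $\operatorname{rad}\le\tau_Ln-\frac{c_1}2\sqrt n+L\le\tau_Ln-\frac{c_1}4\sqrt n$ for $n\ge16L^2/c_1^2$.
\end{proof}

For part (ii) we need a code in which any $L$ words have $\rho_R=O(n^{-1/2})$ for all $R\in\mathcal{E}$, and character sums provide one. Let $n=2^q$ and $F=\mathbb{F}_{2^q}$. The trace $\operatorname{Tr}z=z+z^2+\dots+z^{2^{q-1}}$ is an additive map of $F$ onto $\mathbb{F}_2$, so $\psi(z)=(-1)^{\operatorname{Tr}z}$ is a nontrivial additive character. Weil's bound states that $|\sum_{y\in F}\psi(g(y))|\le(\deg g-1)\sqrt{|F|}$ for a nontrivial additive character $\psi$ and a polynomial $g$ whose degree is coprime to the characteristic. The condition on the degree is needed: $\operatorname{Tr}(y^2+y)=0$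 for all $y$.

\begin{proof}[Proof of Theorem~\ref{thm:length}(ii)]
Let $t=La$, and let $G$ be the additive group of polynomials $\sum g_jy^j$ over $F$, where $j$ runs over the odd numbers up to $2t-1$; thus $|G|=n^t$. For $g\in G$ let $x_g=(\psi(g(y)))_{y\in F}\in\{\pm1\}^n$; the coordinatewise product satisfies $x_gx_{g'}=x_{g+g'}$. A nonzero $g\in G$ has odd degree at most $2t-1$, so $|\mathbb{E}_yx_g(y)|\le2t/\sqrt n$. For $n>4t^2$ the map $g\mapsto x_g$ is therefore injective, since $p(x_g,x_{g'})=\mathbb{E}_yx_{g+g'}(y)<1$ for $g\neq g'$.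

We cannot use all of $G$, because $\rho_R=1$ when the polynomials indexed by $R$ sum to $0$. Build $\mathcal{A}\subseteq G$ greedily, adding at each step an element that is not a sum of at most $L-1$ distinct earlier elements, the empty sum included. Each such sum is a sum of a sequence of $L-1$ elements of $\mathcal{A}\cup\{0\}$, so there are at most $(|\mathcal{A}|+1)^{L-1}$ of them, and the process continues while this is less than $n^t$. At the end $|\mathcal{A}|\ge n^{t/(L-1)}-1\ge n^{t/L}=n^a$ for large $n$. No sum of between $1$ and $L$ distinct elements of $\mathcal{A}$ vanishes, for in characteristic $2$ the last chosen of them would be the sum of the others.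

Hence any $L$ distinct words $x_1,\dots,x_L$ of the code $\{x_g:g\in\mathcal{A}\}$ have $|\rho_R|\le2t/\sqrt n$ for all $R\in\mathcal{E}$. Taking $\omega$ uniform in \eqref{eq:fourier} and using Lemma~\ref{lem:f}(a), both valid for every $L\ge2$, we get $\Phi\le\theta_L+2^Lt/\sqrt n$. By the lower bound of Lemma~\ref{lem:radius}, $\operatorname{rad}\ge\tau_Ln-2^{L-1}t\sqrt n$. So the statement holds with $C_a=2^{L-1}La$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{LVGC}
\emph{Lov\'asz, vectors, graphs and codes},
\texttt{https://www.tau.ac.il/\~{}nogaa/PDFS/ll70.pdf}.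

\end{thebibliography}
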